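# Meromorphic functions that share infinitely many finite sets

## 1. Shared finite sets and the relation $g\circ p=g\circ q$

Let $p$ and $q$ be two nonconstant meromorphic functions on $\mathbb C$. Suppose that for infinitely many finite sets $S$ of values, $p$ and $q$ land in $S$ at exactly the same points of the plane. Is there a reason for such a coincidence?

The first answer one would guess is: yes, and the reason is algebraic, namely a rational function $g$ that cannot tell $p$ from $q$. Let us make this precise and test it.

Write $\mathcal M(\mathbb C)$ for the set of meromorphic functions on $\mathbb C$, and $\mathbb C_\infty=\mathbb C\cup\{\infty\}$ for the Riemann sphere. Each $p\in\mathcal M(\mathbb C)$ is regarded as a map $\mathbb C\to\mathbb C_\infty$. The elements of $\mathbb C(x)\setminus\mathbb C$ are the nonconstant rational functions, viewed as maps $\mathbb C_\infty\to\mathbb C_\infty$.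

**Definition.** Functions $p,q\in\mathcal M(\mathbb C)$ *share IM* (ignoring multiplicities) a set $S\subset\mathbb C_\infty$ if $p^{-1}(S)=q^{-1}(S)$ as sets. They *share $S$ CM* if moreover $p$ and $q$ have the same multiplicity (local degree) at each point of this common preimage.

For instance $z^2$ and $z^3$ share $\{0\}$ IM, because both preimages are the set $\{0\}$. They do not share it CM, since the multiplicities are $2$ and $3$. They also share $\{\infty\}$, because both preimages in $\mathbb C$ are empty. An empty preimage is allowed, and this will matter.

The question is Question 1.9 of "Meromorphic Functions With The Same Preimages At Several Finite Sets": if nonconstant $p,q\in\mathcal M(\mathbb C)$ share IM infinitely many finite subsets of $\mathbb C_\infty$, must there be some $g\in\mathbb C(x)\setminus\mathbb C$ with $g\circ p=g\circ q$?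

One direction is immediate. If $g\circ p=g\circ q$, then for every $c\in\mathbb C_\infty$
$$p^{-1}(g^{-1}(c))=(g\circ p)^{-1}(c)=(g\circ q)^{-1}(c)=q^{-1}(g^{-1}(c)),\tag{1}$$
so the finite set $g^{-1}(c)$ is shared. Now five cases by hand.

* $p=z$, $q=-z$. Here $p^{-1}(S)=S\cap\mathbb C$ and $q^{-1}(S)=-(S\cap\mathbb C)$, so $S$ is shared exactly when $S\cap\mathbb C$ is symmetric under $x\mapsto-x$. There are infinitely many such finite sets, and $g=x^2$ works.
* $p=e^z$, $q=e^{-z}$. Since $q=1/p$ and $p$ takes every value in $\mathbb C^*$ and no other, $S$ is shared exactly when $S\cap\mathbb C^*$ is closed under $x\mapsto1/x$. Again there are infinitely many such sets, and $g=x+1/x$ works.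
* $p=z$, $q=z+1$. A shared finite $S$ has $S\cap\mathbb C$ invariant under a translation, so $S\cap\mathbb C=\emptyset$. Only $\emptyset$ and $\{\infty\}$ are shared. There is no $g$, since a rational function with period $1$ is constant.
* $p=z$, $q=z^2$. Put $S'=S\cap\mathbb C$. Sharing says that the set of square roots of elements of $S'$ is $S'$. That set has $2|S'|$ elements, or $2|S'|-1$ if $0\in S'$. So $S'=\emptyset$ or $S'=\{0\}$, and exactly four finite sets are shared. There is no $g$, because $g(z^2)$ has degree $2\deg g\ne\deg g$.
* $p=e^z$, $q=2e^z$. Now $S\cap\mathbb C^*$ must be invariant under multiplication by $2$, so it is empty. Exactly $\emptyset,\{0\},\{\infty\},\{0,\infty\}$ are shared. There is no $g$: from $g(w)=g(2w)$ for all $w\ne0$, $g$ would take the same value at all points $2^nw$, and so be constant.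

In these tests the guess survives: with infinitely many shared sets a $g$ appeared, and without a $g$ only finitely many sets were shared. What could still go wrong is a pair $p,q$ with no algebraic relation at all. Section 9 contains such a pair with three disjoint shared sets, so the word "infinitely" has to do real work. The guess is nevertheless right.

**Theorem 1.** If nonconstant $p,q\in\mathcal M(\mathbb C)$ share IM infinitely many finite subsets of $\mathbb C_\infty$, then $g\circ p=g\circ q$ for some $g\in\mathbb C(x)\setminus\mathbb C$.

Together with (1), where every $x\in\mathbb C_\infty$ lies in $g^{-1}(g(x))$, this gives a dichotomy: either $p,q$ share only finitely many finite sets, or every point of $\mathbb C_\infty$ lies in a shared finite set.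

The method gives three stronger statements, which we also prove.

**Theorem 2 (different sets).** Let $p,q\in\mathcal M(\mathbb C)$ be nonconstant. The following are equivalent.

* (a) There are finite sets $S_i,T_i\subset\mathbb C_\infty$ ($i\ge1$) with $p^{-1}(S_i)=q^{-1}(T_i)$ such that the sets $p^{-1}(S_i)$ are infinitely many distinct subsets of $\mathbb C$.
* (b) $f\circ p=g\circ q$ for some $f,g\in\mathbb C(x)\setminus\mathbb C$.

**Theorem 3 (finitely many sets).** Let nonconstant $p,q\in\mathcal M(\mathbb C)$ share IM $n$ pairwise disjoint nonempty finite sets. Then $p,q$ are algebraically dependent over $\mathbb C$ if any one of these holds: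

* (i) $n\ge6$;
* (ii) $n\ge5$ and at most three of the sets are singletons;
* (iii) $n\ge4$ and none of the sets is a singleton.

There are algebraically independent $p,q$ sharing three disjoint nonempty finite sets (even CM).

**Theorem 4 (CM).** If nonconstant $p,q\in\mathcal M(\mathbb C)$ share CM five pairwise disjoint nonempty finite sets, or four such sets none of which is a singleton, then $g\circ p=g\circ q$ for some $g\in\mathbb C(x)\setminus\mathbb C$. Three disjoint sets do not suffice.

No claim is made that the numbers $6$ and $5$ are optimal.

The proof of Theorem 1 has four parts: make the shared sets disjoint (Section 2); show that $p$ and $q$ satisfy *some* polynomial relation (Sections 3 to 5); move to a compact Riemann surface (Section 6); and produce $g$ there (Section 7).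

## 2. The Boolean algebra of shared sets

This section replaces the infinite family of shared sets by infinitely many *disjoint* ones.

Let $\mathcal F$ be the family of all finite subsets of $\mathbb C_\infty$ shared IM by $p,q$. Taking preimages commutes with $\cup,\cap,\setminus$, so $\mathcal F$ is closed under these three operations.

For $x\in\bigcup\mathcal F$, let $A(x)$ be the intersection of all members of $\mathcal F$ that contain $x$. One member containing $x$ is finite, so finitely many members already give this intersection. Hence $A(x)\in\mathcal F$, and it is the smallest member containing $x$.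

*Two sets $A(x),A(y)$ are equal or disjoint.* First let $y\in A(x)$. Then $A(x)$ is a member containing $y$, so $A(y)\subseteq A(x)$. If $x\notin A(y)$, then $A(x)\setminus A(y)$ would be a member that contains $x$ but not $y$, hence strictly smaller than $A(x)$, which is impossible. So $x\in A(y)$, which gives $A(x)\subseteq A(y)$, and the two sets are equal. In general, if $y\in A(x)\cap A(x')$, then $A(x)=A(y)=A(x')$.

Each member $S$ of $\mathcal F$ is the union of the finitely many sets $A(x)$, $x\in S$. If there were only finitely many sets $A(x)$, then $\mathcal F$ would be finite. So: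

> If $\mathcal F$ is infinite, then $p,q$ share infinitely many pairwise disjoint nonempty finite sets $S_1,S_2,\dots$. At most one of them contains $\infty$; after discarding it we have $S_i\subset\mathbb C$ for all $i$. $\quad$(2)

For $p=z$, $q=-z$ the sets $A(x)$ are $\{a,-a\}$ with $a\in\mathbb C^*$, together with $\{0\}$ and $\{\infty\}$.

## 3. Facts from Nevanlinna theory, and the case of rational functions

For $f\in\mathcal M(\mathbb C)$ and $a\in\mathbb C_\infty$ with $f\not\equiv a$, let $n(t,a,f)$ be the number of solutions of $f(z)=a$ in $|z|\le t$ counted with multiplicity, and let $\overline n(t,a,f)$ be the number counted without multiplicity. Put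
$$N(r,a,f)=\int_0^r\frac{n(t,a,f)-n(0,a,f)}t\,dt+n(0,a,f)\log r,$$
and define $\overline N(r,a,f)$ likewise from $\overline n$. Put
$$m(r,f)=\frac1{2\pi}\int_0^{2\pi}\log^+|f(re^{i\theta})|\,d\theta,\qquad T(r,f)=m(r,f)+N(r,\infty,f).$$
We always take $r\ge1$, so all these quantities are $\ge0$. For a finite $S\subset\mathbb C$ write $\overline N(r,S,f)=\sum_{a\in S}\overline N(r,a,f)$. As an example, $e^z$ has no poles, so $T(r,e^z)=\frac1{2\pi}\int_0^{2\pi}(r\cos\theta)^+d\theta=r/\pi$, while $N(r,0,e^z)=0$.

We use the following facts, for which see Hayman, *Meromorphic Functions*.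

* **First Main Theorem.** For $a\in\mathbb C$ and $f\not\equiv a$: $\overline N(r,a,f)\le N(r,a,f)\le T(r,f)+O(1)$.
* **Second Main Theorem.** If $f$ is transcendental and $S\subset\mathbb C$ is finite, then $(|S|-2)\,T(r,f)\le\overline N(r,S,f)+\mathcal S(r,f)$. Here $\mathcal S(r,f)$ denotes any term that is $o(T(r,f))$ as $r\to\infty$ outside a set of finite linear measure. For $|S|\le2$ this is trivial.
* **Big Picard.** A transcendental $f\in\mathcal M(\mathbb C)$ takes all but at most two values of $\mathbb C_\infty$ infinitely often.

We also use that $T(r,f)\to\infty$ for nonconstant $f$.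

The first gain is the case where one of the functions is rational. Let $U,V\subset\mathbb C_\infty$ be finite sets with at least three points each, with $p^{-1}(U)=q^{-1}(V)$. If $p$ is rational, then $p^{-1}(U)$ is finite. If $q$ were transcendental, $q^{-1}(V)$ would be infinite by Big Picard. The argument is symmetric in $p,q$, so

> either both of $p,q$ are rational, or both are transcendental. $\quad$(3)

If both are rational, they are algebraically dependent over $\mathbb C$, since $\mathbb C(z)$ has transcendence degree $1$. So the search for a polynomial relation concerns transcendental $p,q$.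

## 4. Simple interpolation on $\bigcup S_i\times S_i$, and unequal sizes

We now look for a nonzero polynomial $F$ with $F(p,q)\equiv0$. The model is the classical five-value argument. If transcendental $p\ne q$ share five values $a_1,\dots,a_5\in\mathbb C$, then $p-q$ vanishes at every point where one of these values is taken. Hence $3T(r,p)\le\sum\overline N(r,a_i,p)+\mathcal S(r,p)\le N(r,0,p-q)+\mathcal S(r,p)\le T(r,p)+T(r,q)+\mathcal S(r,p)+O(1)$, and the same holds with $3T(r,q)$ on the left and $\mathcal S(r,q)$ on the right. Adding gives $3(T(r,p)+T(r,q))\le2(T(r,p)+T(r,q))+\mathcal S(r,p)+\mathcal S(r,q)+O(1)$, a contradiction.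

What made this work is that the polynomial $x-y$ has small degree but vanishes at the five points $(a_i,a_i)$. For shared sets $S_1,\dots,S_n\subset\mathbb C$ with $|S_i|=k_i$ we know this: if $p(z)\in S_i$ then $(p(z),q(z))\in S_i\times S_i$. So the sensible first attempt is to find, by linear algebra, a nonzero polynomial $F(x,y)$, of degree at most $D$ in $x$ and $D'$ in $y$, that vanishes on all the grids $S_i\times S_i$.

Let $K=\sum k_i$. If $\varphi=F(p,q)\not\equiv0$, then $\varphi$ vanishes on all the sets $p^{-1}(S_i)$. The Second Main Theorem gives at least $(K-2)T(r,p)-\mathcal S(r,p)$ zeros, and also at least $(K-2)T(r,q)-\mathcal S(r,q)$ zeros, in the sense of counting functions. The degree bound gives at most $D\,T(r,p)+D'\,T(r,q)+O(1)$. We take the convex combination of the two lower bounds with weights $\lambda$ and $1-\lambda$. This yields a contradiction as soon as $D<\lambda(K-2)$ and $D'<(1-\lambda)(K-2)$. Linear algebra gives $F\ne0$ as soon as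
$$(D+1)(D'+1)>\sum_i k_i^2.\tag{4}$$

If the sets all have the same size $k$, this works. For $n=9$ take $\lambda=\frac12$ and $D=D'$ the integer with $D<\frac{9k-2}2\le D+1$. Then $(D+1)^2\ge(9k-2)^2/4>9k^2$, because $9k-2>6k$.

But nothing so far prevents the sizes from growing fast. Suppose $k_i=3^i$ for all $i$, and use any finite subfamily whose largest set has size $3^N$. Then $K\le\sum_{i\le N}3^i<\frac32\,3^N$. The constraints give $(D+1)+(D'+1)<K$, hence
$$(D+1)(D'+1)<\tfrac14K^2<\tfrac9{16}\,9^N<9^N=(3^N)^2 ,$$
and (4) fails because of the largest grid alone. This happens for every choice of subfamily and every $\lambda$. Taking unions of the sets does not help either. Among disjoint unions formed from sets of index at most $N$, the one containing the set of size $3^N$ has size $k\ge3^N$, and all of them together still have at most $\sum_{i\le N}3^i<\frac32\,3^N\le\frac32k$ points, so the same computation applies with $k$ in place of $3^N$.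

This is the exact obstacle. A grid costs $k_i^2$ conditions and earns $k_i$ in the zero count, so large sets cost too much, and the simple count cannot balance them.

## 5. Interpolation with multiplicities $m_i\approx M/k_i$

The way past is to let $F$ vanish to *different orders* on different grids. Vanishing to order $m$ at one point costs $m(m+1)/2\approx m^2/2$ linear conditions and earns $m$ in the zero count. On $S_i\times S_i$ prescribe order $m_i=M/k_i$ with $M$ large. Then the grid costs about $k_i^2\cdot\frac12(M/k_i)^2=M^2/2$ and earns $m_ik_i=M$: every set now costs the same and earns the same, whatever its size.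

We write $F\in(x-s,y-t)^m$ to say that $F$ vanishes to order $m$ at $(s,t)$. This means that in the expansion $F=\sum e_{ab}(x-s)^a(y-t)^b$ all $e_{ab}$ with $a+b<m$ are zero; there are $m(m+1)/2$ such pairs $(a,b)$. For example $(x-s)(y-t)\in(x-s,y-t)^2$.

The lemma is stated for two families of sets, because Theorem 2 needs that.

**Lemma A.** Let $p,q\in\mathcal M(\mathbb C)$ be transcendental. Let $S_1,\dots,S_n\subset\mathbb C$ be pairwise disjoint nonempty finite sets, let $T_1,\dots,T_n\subset\mathbb C$ be likewise, and suppose $p^{-1}(S_i)=q^{-1}(T_i)$ for all $i$. Put $k_i=|S_i|$, $l_i=|T_i|$. Let $w_1,\dots,w_n>0$ be real, $w=\max w_i$, and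
$$A=\sum_iw_ik_i-2w,\qquad B=\sum_iw_il_i-2w.$$
If $A,B>0$ and $AB>2\sum_iw_i^2k_il_i$, then $p,q$ are algebraically dependent over $\mathbb C$.

**Step 1: construct $F$.** The aim is a nonzero polynomial of controlled degree that vanishes to high order on all grids. The hypotheses are strict inequalities between continuous functions of $(w_i)$, so they survive a small change, and we may assume that the $w_i$ are rational. Let $M$ be a large positive integer such that all $m_i:=Mw_i$ are integers, and let $D,D'\ge0$ be the integers with
$$D<\tfrac{MA}2\le D+1,\qquad D'<\tfrac{MB}2\le D'+1.$$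
Consider $F(x,y)=\sum_{a\le D,\ b\le D'}c_{ab}x^ay^b$. Requiring $F\in(x-s,y-t)^{m_i}$ for all $(s,t)\in S_i\times T_i$ and all $i$ imposes at most
$$\sum_ik_il_i\,\frac{m_i(m_i+1)}2=\frac{M^2}2\sum_iw_i^2k_il_i+O(M)$$
homogeneous linear conditions on the coefficients. There are $(D+1)(D'+1)\ge M^2AB/4$ coefficients. By hypothesis $\frac{AB}4>\frac12\sum w_i^2k_il_i$, so for large $M$ there are more coefficients than conditions, and a nonzero $F$ exists. Fix $M$ and $F$, and put $\varphi=F(p,q)$. Suppose $\varphi\not\equiv0$; we shall reach a contradiction.

**Step 2: few zeros.** This step bounds the zeros of $\varphi$ from above by the degree. From $\log^+|F(x,y)|\le D\log^+|x|+D'\log^+|y|+O(1)$ we get $m(r,\varphi)\le D\,m(r,p)+D'\,m(r,q)+O(1)$. A pole of $\varphi$ is a pole of $p$ or of $q$, and its order is at most $D$ times the pole order of $p$ there plus $D'$ times that of $q$, where the pole order is $0$ if there is no pole. So $N(r,\infty,\varphi)\le D\,N(r,\infty,p)+D'\,N(r,\infty,q)$. By the First Main Theorem,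
$$N(r,0,\varphi)\le T(r,\varphi)+O(1)\le D\,T(r,p)+D'\,T(r,q)+O(1).\tag{5}$$

**Step 3: many zeros.** This step bounds the zeros from below by the sharing hypothesis. Let $p(z_0)=s\in S_i$. Then $z_0\in p^{-1}(S_i)=q^{-1}(T_i)$, so $q(z_0)=t\in T_i$. Both $p-s$ and $q-t$ vanish at $z_0$, and $F$ is a combination of terms $(x-s)^a(y-t)^b$ with $a+b\ge m_i$. So $\varphi$ vanishes at $z_0$ to order at least $m_i$. The sets $p^{-1}(S_i)$ are pairwise disjoint, so no point is counted for two indices, and
$$\Sigma(r):=\sum_im_i\overline N(r,S_i,p)=\sum_im_i\overline N(r,T_i,q)\le N(r,0,\varphi).\tag{6}$$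
The middle equality holds because $p^{-1}(S_i)$ and $q^{-1}(T_i)$ are the same set of points.

Next we bound $\Sigma(r)$ from below. For each $s$ put $\delta_s(r)=T(r,p)-\overline N(r,s,p)$. By the First Main Theorem $\delta_s(r)\ge-O(1)$. Since $m_i\le Mw$, we have $(Mw-m_i)\delta_s\ge-O(1)$, that is, $m_i\delta_s\le Mw\,\delta_s+O(1)$. Summing over all $s\in\bigcup S_i$ and using the Second Main Theorem in the form $\sum_s\delta_s\le2T(r,p)+\mathcal S(r,p)$,
$$\sum_im_i\big(k_iT(r,p)-\overline N(r,S_i,p)\big)\le Mw\sum_{s\in\bigcup S_i}\delta_s(r)+O(1)\le2Mw\,T(r,p)+\mathcal S(r,p).$$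
Since $\sum_im_ik_i-2Mw=MA$, this says $\Sigma(r)\ge MA\,T(r,p)-\mathcal S(r,p)$. The same argument with $q$ and the $T_i$ gives $\Sigma(r)\ge MB\,T(r,q)-\mathcal S(r,q)$.

**Step 4: compare.** Average the two lower bounds for $\Sigma(r)$ and use (5) and (6):
$$\Big(\frac{MA}2-D\Big)T(r,p)+\Big(\frac{MB}2-D'\Big)T(r,q)\le\mathcal S(r,p)+\mathcal S(r,q)+O(1).$$
Both coefficients on the left are positive constants, and $T(r,p),T(r,q)\to\infty$. For large $r$ outside a set of finite measure this is impossible. So $F(p,q)\equiv0$ with $F\ne0$. $\square$

**Consequence for shared sets.** Let $p,q$ be as in Theorem 1, with the sets $S_i$ of (2). The union $S_1\cup S_2\cup S_3$ has at least three points, so (3) applies with $U=V=S_1\cup S_2\cup S_3$. If both functions are rational they are dependent. If both are transcendental, apply Lemma A to six of the sets, with $T_i=S_i$ and $w_i=1/k_i$. Then $A=B=6-2\max_i(1/k_i)\ge4$ and $2\sum w_i^2k_i^2=12$. Since $16>12$, Lemma A applies, and in every case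
$$p,q\text{ are algebraically dependent over }\mathbb C.\tag{7}$$

## 6. Factoring $p$ and $q$ through a compact Riemann surface

A polynomial relation $G(p,q)=0$ is not yet a relation $g\circ p=g\circ q$. For $e^z$ and $2e^z$ the relation $y=2x$ holds and no $g$ exists. To use the relation we move from $\mathbb C$ to a compact surface, where a meromorphic function is determined by its divisor up to a constant.

Recall that a Riemann surface is hyperbolic if its universal covering is the disc. A holomorphic map from $\mathbb C$ to such a surface lifts to the disc and is constant by Liouville. The sphere minus three points, a surface of genus $1$ minus one point, and every compact surface of genus $\ge2$ are hyperbolic.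

**Lemma B.** Let $p,q\in\mathcal M(\mathbb C)$ be nonconstant and algebraically dependent over $\mathbb C$. Then there are a compact Riemann surface $X$, nonconstant meromorphic functions $\alpha,\beta:X\to\mathbb C_\infty$ and a nonconstant holomorphic $h:\mathbb C\to X$ with $p=\alpha\circ h$ and $q=\beta\circ h$. The set $E:=X\setminus h(\mathbb C)$ has at most two points, and $E=\emptyset$ if $X$ has positive genus.

Two examples. For $p=e^z$, $q=e^{-z}$ take $X=\mathbb C_\infty$, $\alpha=x$, $\beta=1/x$, $h=e^z$; then $E=\{0,\infty\}$. For $p=z^2$, $q=z^3$, with relation $y^2=x^3$, take $X=\mathbb C_\infty$, $\alpha=x^2$, $\beta=x^3$, $h=z$; then $E=\{\infty\}$. In the second example the curve $y^2=x^3$ is singular at the origin, and $X$ is its normalization.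

**Step 1: the surface.** This step builds $X,\alpha,\beta$. Some nonzero polynomial vanishes at $(p,q)$. Since $\mathcal M(\mathbb C)$ is a field, one of its irreducible factors $G$ satisfies $G(p,q)=0$. Both variables occur in $G$, since $p$ and $q$ are nonconstant. Let $Z$ be the closure of $\{G=0\}$ in $\mathbb C_\infty\times\mathbb C_\infty$; this is an irreducible compact curve with a finite singular set $\mathrm{Sing}\,Z$. Let $\nu:X\to Z$ be its normalization. So $X$ is a compact connected Riemann surface, $\nu$ is holomorphic with finite fibers, and $\nu$ is biholomorphic over $Z\setminus\mathrm{Sing}\,Z$. Let $\alpha,\beta$ be the two coordinate functions composed with $\nu$.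

**Step 2: the map $h$.** This step lifts $(p,q)$ to $X$. The map $(p,q)$ sends $\mathbb C$ into $Z$: where both functions are finite this is $G(p,q)=0$, and the remaining points are isolated, so they map into the closed set $Z$ by continuity. Since $p$ is nonconstant, the preimage of $\mathrm{Sing}\,Z$ in $\mathbb C$ is a closed discrete set. Off this set, $h:=\nu^{-1}\circ(p,q)$ is the unique lift, and it is holomorphic.

Let $z_0$ be a point of the discrete set. The images under $h$ of small punctured discs around $z_0$ are connected, and their closures in $X$ form a decreasing family of compact connected sets. The intersection, which is the cluster set of $h$ at $z_0$, is therefore nonempty and connected. By continuity of $\nu$ and of $(p,q)$ it lies in $\nu^{-1}(p(z_0),q(z_0))$, which is finite. So it is a single point, $h$ extends continuously to $z_0$, and the extension is holomorphic by Riemann's theorem on removable singularities. Now $\alpha\circ h=p$ and $\beta\circ h=q$ hold everywhere by continuity. Since $p,q$ are nonconstant, so are $\alpha,\beta$ and $h$.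

**Step 3: the omitted set $E$.** This step says which points $h$ can miss. Genus $\ge2$ cannot occur, because $h$ would be constant. If $X$ has genus $1$ and $E$ contained a point $e$, then $h$ would map $\mathbb C$ into the hyperbolic surface $X\setminus\{e\}$ and be constant; so $E=\emptyset$. If $X$ has genus $0$ and $E$ contained three points, then $h$ would map $\mathbb C$ into the sphere minus three points and be constant; so $|E|\le2$. $\square$

## 7. Ratios of logarithmic differentials: the proof of Theorem 1

Let $p,q$ be as in Theorem 1, with the sets $S_i\subset\mathbb C$ of (2). By (7) we may take $X,\alpha,\beta,h,E$ from Lemma B. We regard a finite set $S\subset\mathbb C_\infty$ also as the divisor $\sum_{s\in S}s$. For a nonconstant $\alpha:X\to\mathbb C_\infty$ its pullback is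
$$\alpha^*S=\sum_{x\in\alpha^{-1}(S)}e_\alpha(x)\,x,$$
where $e_\alpha(x)$ is the local degree. The degree of $\alpha^*S$ is $|S|\deg\alpha$, and $\operatorname{div}(g\circ\alpha)=\alpha^*\operatorname{div}g$. For $\alpha(x)=x^2$ one has $\alpha^*\{0\}=2\cdot[0]$ and $\alpha^*\{1\}=[1]+[-1]$.

**Step 1: equal pullbacks.** This step transfers the sharing from $\mathbb C$ to $X$, with multiplicities. The set consisting of $\alpha(E)$, $\beta(E)$, the branch values of $\alpha$ and the branch values of $\beta$ is finite. The $S_i$ are disjoint, so only finitely many of them meet it. Discard these, and relabel so that $S_1,S_2,S_3$ do not meet it.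

If $\alpha(x)\in S_i$ with $i\le3$, then $x\notin E$, so $x=h(z)$ for some $z\in\mathbb C$. Then $p(z)=\alpha(x)\in S_i$, hence $q(z)\in S_i$, that is, $\beta(x)\in S_i$. The reverse inclusion is symmetric, so $\alpha^{-1}(S_i)=\beta^{-1}(S_i)$. Since $\alpha$ and $\beta$ are unramified over $S_i$, all coefficients in $\alpha^*S_i$ and $\beta^*S_i$ are $1$, and therefore
$$\alpha^*S_i=\beta^*S_i\qquad(i=1,2,3).\tag{8}$$

**Step 2: relations up to constants.** This step produces rational functions that almost satisfy the wish. Let $k_i=|S_i|$, $P_i(x)=\prod_{s\in S_i}(x-s)$, and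
$$g_1=\frac{P_1^{k_3}}{P_3^{k_1}},\qquad g_2=\frac{P_2^{k_3}}{P_3^{k_2}}.$$
In each fraction numerator and denominator have the same degree, so there is no zero or pole at $\infty$, and $\operatorname{div}g_j=k_3S_j-k_jS_3$. By (8), $g_j\circ\alpha$ and $g_j\circ\beta$ have the same divisor on $X$. Their quotient has no zeros or poles on a compact surface, so it is constant:
$$g_j\circ\alpha=c_j\cdot(g_j\circ\beta),\qquad c_j\in\mathbb C^*\quad(j=1,2).\tag{9}$$

If one of the constants is a root of unity, say $c_1^m=1$, then $g=g_1^m$ finishes the proof. But (9) alone does not say so, and a relation of this shape by itself is not enough. For $p=e^z$, $q=2e^z$, the function $g_1=x$ satisfies $g_1\circ p=\frac12\,g_1\circ q$, and no $g$ exists. One could try to combine $g_1^ag_2^b$ so that $c_1^ac_2^b=1$, but nothing in (9) excludes that $c_1,c_2$ are multiplicatively independent.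

**Step 3: removing the constants.** Logarithmic differentiation destroys a multiplicative constant, and dividing two logarithmic differentials gives a function again. Let $\omega_j=dg_j/g_j$, a rational differential form on $\mathbb C_\infty$. It has at most simple poles, and its residue at a point is the order of $g_j$ there. Since $\alpha^*\omega_j=d(g_j\circ\alpha)/(g_j\circ\alpha)$, (9) gives
$$\alpha^*\omega_j=\beta^*\omega_j\qquad(j=1,2).\tag{10}$$
Since $g_2$ is nonconstant, $\omega_2\ne0$, and $R:=\omega_1/\omega_2$ is a rational function. From $\omega_1=R\,\omega_2$ and (10),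
$$(R\circ\alpha)\,\alpha^*\omega_2=\alpha^*\omega_1=\beta^*\omega_1=(R\circ\beta)\,\beta^*\omega_2=(R\circ\beta)\,\alpha^*\omega_2 .$$
Here $\alpha^*\omega_2\ne0$, because $g_2\circ\alpha$ is nonconstant. So $R\circ\alpha=R\circ\beta$.

**Step 4: $R$ is nonconstant.** At the points of $S_1$ the form $\omega_1$ has poles with residue $k_3\neq0$, while $\omega_2$ has no poles there, since $S_1$ is disjoint from $S_2\cup S_3$. So $\omega_1=c\,\omega_2$ is impossible for every $c\in\mathbb C$. This is where the third set is used: two sets give only one function $g_1$, hence no ratio.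

Composing $R\circ\alpha=R\circ\beta$ with $h$ gives $R\circ p=R\circ q$. So $g:=R$ works, and Theorem 1 is proved. $\blacksquare$

**The recipe on an example.** Let $p=z$, $q=-z$ and let $S_1,S_2,S_3$ be $\{\pm a\},\{\pm b\},\{\pm c\}$ with $a^2,b^2,c^2$ distinct and nonzero. Then $g_1=\big(\frac{x^2-a^2}{x^2-c^2}\big)^2$, so $\omega_1=2\Big(\frac{2x}{x^2-a^2}-\frac{2x}{x^2-c^2}\Big)dx=\frac{4x(a^2-c^2)\,dx}{(x^2-a^2)(x^2-c^2)}$, and $\omega_2$ is the same with $b$ for $a$. Hence
$$R=\frac{a^2-c^2}{b^2-c^2}\cdot\frac{x^2-b^2}{x^2-a^2},$$
which is even, so $R(z)=R(-z)$ as promised.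

## 8. Different sets on the two sides: the proof of Theorem 2

**(b)$\Rightarrow$(a).** Let $f\circ p=g\circ q$. The function $f\circ p$ is nonconstant, so its image is infinite. For infinitely many $c\in(f\circ p)(\mathbb C)$ take $S=f^{-1}(c)$ and $T=g^{-1}(c)$. Then $p^{-1}(S)=(f\circ p)^{-1}(c)=(g\circ q)^{-1}(c)=q^{-1}(T)$. For different $c$ these sets are nonempty and disjoint, hence distinct.

**(a)$\Rightarrow$(b).** The plan is that of Theorem 1. One new point appears: the sizes of $S_i$ and $T_i$ must be compared before Lemma A can be used.

**Step 1: disjoint pairs.** This step is the analogue of Section 2, carried out in $\mathbb C$. Let $\mathcal W$ be the family of sets $W\subset\mathbb C$ of the form $W=p^{-1}(S)=q^{-1}(T)$ with $S,T$ finite. By (a) it is infinite, and it is closed under $\cup,\cap,\setminus$.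

If $W=p^{-1}(S)$, then $p(W)=S\cap p(\mathbb C)$ is finite and $W=p^{-1}(p(W))$. Likewise $q(W)$ is finite and $W=q^{-1}(q(W))$. A member $W'\subseteq W$ is determined by the subset $p(W')$ of the finite set $p(W)$, so each $W$ contains only finitely many members.

Hence every nonempty member contains a minimal nonempty member. Two different minimal members are disjoint, because their intersection is a member contained in both, and if it were nonempty it would equal both. Every member $W$ is a finite union of minimal ones. To see this, use induction on the number of members contained in $W$: if $W\ne\emptyset$, remove a minimal $V\subseteq W$; the member $W\setminus V$ contains fewer members, since it no longer contains $V$. As $\mathcal W$ is infinite, there are infinitely many minimal members $W_1,W_2,\dots$.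

Put $S_i=p(W_i)$ and $T_i=q(W_i)$. These are nonempty and finite, with $p^{-1}(S_i)=q^{-1}(T_i)=W_i$. The $S_i$ are pairwise disjoint: a point of $S_i\cap S_j$ equals $p(z)$ with $z\in W_i$, and $p(z)\in S_j$ gives $z\in W_j$, so $i=j$. Likewise the $T_i$ are pairwise disjoint. Discard the at most two indices for which $\infty\in S_i$ or $\infty\in T_i$. Let $k_i=|S_i|$ and $l_i=|T_i|$.

**Step 2: comparable sizes.** This step bounds $k_i/l_i$ from above and below. Let $U=S_1\cup S_2\cup S_3$ and $V=T_1\cup T_2\cup T_3$, with sizes $K,L\ge3$. By (3) either both functions are rational, and then they are dependent and we go to Step 4, or both are transcendental. In the latter case, since $p^{-1}(U)=q^{-1}(V)$,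
$$(K-2)T(r,p)\le\overline N(r,U,p)+\mathcal S(r,p)=\overline N(r,V,q)+\mathcal S(r,p)\le L\,T(r,q)+\mathcal S(r,p)+O(1),$$
and symmetrically with $p,q$ exchanged. Since $K-2,L-2\ge1$, there is a constant $c>0$ with $T(r,p)\le c\,T(r,q)$ and $T(r,q)\le c\,T(r,p)$ for all large $r$ outside a set of finite measure.

For each $i$ we get in the same way
$$(k_i-2)T(r,p)\le l_iT(r,q)+\mathcal S(r,p)+O(1)\le c\,l_iT(r,p)+\mathcal S(r,p)+O(1)$$
for such $r$. Dividing by $T(r,p)$ and letting $r\to\infty$ outside the exceptional set gives $k_i\le2+c\,l_i\le(2+c)l_i$, because $l_i\ge1$. Symmetrically $l_i\le(2+c)k_i$. Put $C=2+c$. Then $a_i:=\sqrt{k_i/l_i}$ lies in $[C^{-1/2},C^{1/2}]$ for all $i$.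

**Step 3: dependence.** This step chooses the weights for Lemma A. Take $w_i=(k_il_i)^{-1/2}\le1$, so that $w_ik_i=a_i$, $w_il_i=a_i^{-1}$ and $w_i^2k_il_i=1$. Let $n\ge4\sqrt C$ and $n>8$, and use the indices $1,\dots,n$. Both $\sum a_i$ and $\sum a_i^{-1}$ are at least $nC^{-1/2}\ge4$. Hence
$$A\ge\sum a_i-2\ge\tfrac12\sum a_i>0,\qquad B\ge\sum a_i^{-1}-2\ge\tfrac12\sum a_i^{-1}>0,$$
and by the Cauchy–Schwarz inequality $\sum a_i\sum a_i^{-1}\ge n^2$. So $AB\ge\frac14n^2>2n=2\sum w_i^2k_il_i$, and Lemma A shows that $p,q$ are algebraically dependent.

**Step 4: construction of $f$ and $g$.** This step repeats Section 7 with two families. Take $X,\alpha,\beta,h,E$ from Lemma B. By disjointness, all but finitely many indices $i$ have the property that $S_i$ avoids $\alpha(E)$ and the branch values of $\alpha$, and $T_i$ avoids $\beta(E)$ and the branch values of $\beta$. Relabel three such indices as $1,2,3$.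

If $\alpha(x)\in S_i$, then $x\notin E$, $x=h(z)$, $p(z)\in S_i$, so $q(z)\in T_i$ and $\beta(x)\in T_i$; the reverse is symmetric. Since there is no ramification over these sets, $\alpha^*S_i=\beta^*T_i$. Taking degrees, $k_i\deg\alpha=l_i\deg\beta$, so the ratio $\rho=l_i/k_i$ is the same for $i=1,2,3$.

For $j=1,2$ the divisor $k_3S_j-k_jS_3$ has degree $0$, and $k_3T_j-k_jT_3$ has degree $k_3l_j-k_jl_3=\rho(k_3k_j-k_jk_3)=0$. Let these be the divisors of $g_j$ and $f_j\in\mathbb C(x)$. Then $g_j\circ\alpha$ and $f_j\circ\beta$ have the same divisor, so $g_j\circ\alpha=c_j\cdot(f_j\circ\beta)$ with $c_j\in\mathbb C^*$. Putting $\omega_j=dg_j/g_j$ and $\eta_j=df_j/f_j$, we get $\alpha^*\omega_j=\beta^*\eta_j$. Let $R=\omega_1/\omega_2$ and $Q=\eta_1/\eta_2$. Then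
$$(R\circ\alpha)\,\alpha^*\omega_2=\alpha^*\omega_1=\beta^*\eta_1=(Q\circ\beta)\,\beta^*\eta_2=(Q\circ\beta)\,\alpha^*\omega_2,$$
and $\alpha^*\omega_2\ne0$, so $R\circ\alpha=Q\circ\beta$. Both $R$ and $Q$ are nonconstant: $\omega_1$ has residue $k_3$ at the points of $S_1$ and $\omega_2$ has no pole there, and $\eta_1$ has residue $k_3$ at the points of $T_1$ and $\eta_2$ has no pole there. Composing with $h$ gives $R\circ p=Q\circ q$, which is (b) with $f=R$ and $g=Q$. $\blacksquare$

## 9. Six, five or four disjoint sets, and an independent pair with three: Theorem 3

**Step 1: reduction.** This step puts us in the situation of Lemma A. In each of (i)–(iii) the union of the sets has at least three points. By (3) either both functions are rational, hence dependent, or both are transcendental. Let both be transcendental. Choose a Möbius transformation that sends a point outside $\bigcup S_i$ to $\infty$, and compose both $p$ and $q$ with it. Sizes, sharing and algebraic dependence are unaffected, so we may assume $S_i\subset\mathbb C$ for all $i$.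

**Step 2: choice of weights.** Use Lemma A with $T_i=S_i$ and $w_i=t_i/k_i$, where $t_i>0$. Then $A=B=\sigma$ with
$$\sigma=\sum t_i-2\max(t_i/k_i),\qquad\text{and the condition is}\qquad\sigma>0,\quad\sigma^2>2\sum t_i^2 .$$

* (i) Use six sets and all $t_i=1$. Then $\sigma\ge6-2=4$, and $16>12$.
* (iii) Use four sets and all $t_i=1$. All $k_i\ge2$, so $\sigma\ge4-1=3$, and $9>8$.
* (ii) Use five of the sets; let $a\le3$ be the number of singletons among them. A singleton gets $t_i=\frac12$, every other set gets $t_i=1$. Then $t_i/k_i\le\frac12$ always, so
$$\sigma\ge\frac a2+(5-a)-1=4-\frac a2,\qquad2\sum t_i^2=2\Big(\frac a4+5-a\Big)=10-\frac{3a}2 .$$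
The difference $\big(4-\frac a2\big)^2-\big(10-\frac{3a}2\big)=6-\frac{5a}2+\frac{a^2}4$ equals $6,\ \frac{15}4,\ 2,\ \frac34$ for $a=0,1,2,3$, and is positive in each case. Giving singletons the smaller weight keeps the loss $2\max(t_i/k_i)$ at $1$ instead of $2$.

This proves dependence in all three cases.

**Step 3: three sets are not enough.** This step gives an independent pair sharing $\{0\},\{1\},\{\infty\}$ CM. Let $u=e^z$, $v=e^{z^2}$ and
$$p=\frac{u-1}{v-1},\qquad q=\frac{u^{-1}-1}{v^{-1}-1}=\frac{v(u-1)}{u(v-1)}=\frac vu\,p .$$
Since $v/u$ is entire without zeros, $p$ and $q$ have the same zeros and poles with the same orders, so $\{0\}$ and $\{\infty\}$ are shared CM. Further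
$$p-1=\frac{u-v}{v-1},\qquad q-1=\frac{uv-v-uv+u}{u(v-1)}=\frac{u-v}{u(v-1)}=\frac{p-1}u ,$$
and $u$ is entire without zeros, so $\{1\}$ is shared CM.

Since $u\not\equiv v$, we have $q-1\not\equiv0$, and the formulas above give
$$u=\frac{p-1}{q-1},\qquad v=\frac{uq}p .$$
Hence $\mathbb C(p,q)=\mathbb C(u,v)$. We check that $u,v$ are algebraically independent. Suppose $\sum c_{ij}u^iv^j=\sum c_{ij}e^{iz+jz^2}\equiv0$, a finite sum with nonzero coefficients. Among the pairs that occur take the one with the largest $j$ and, among those, the largest $i$. Divide by its exponential and let $z=x\to+\infty$ on the real axis: all other terms tend to $0$, so the coefficient of this pair is $0$, a contradiction. Thus $\mathbb C(p,q)$ has transcendence degree $2$, and $p,q$ are algebraically independent; in particular they are nonconstant.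

Moreover no $g\in\mathbb C(x)\setminus\mathbb C$ has $g\circ p=g\circ q$. Write $g=a/b$ with coprime polynomials $a,b$. Then $a(x)b(y)-a(y)b(x)$ would vanish at $(p,q)$, and this polynomial is nonzero because $g$ is nonconstant. $\blacksquare$

## 10. A rank count for sets shared CM: Theorem 4

**Step 1: dependence.** This step shows that $p,q$ satisfy a polynomial relation. As in Section 9, either both functions are rational, hence dependent, or both are transcendental. Suppose the latter. If at least four of the sets are singletons, we use Nevanlinna's four-value theorem: two nonconstant meromorphic functions on $\mathbb C$ that share four distinct values CM are Möbius transformations of each other. This gives dependence. Otherwise we have either five sets with at most three singletons, and Theorem 3(ii) applies, or four sets without singletons, and Theorem 3(iii) applies.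

**Step 2: pullbacks agree outside $E$.** We no longer have infinitely many sets, so we cannot discard those that meet branch values or $\alpha(E)\cup\beta(E)$. The CM hypothesis takes care of ramification, and this step shows that only $E$ remains. Let $S_1,\dots,S_n$ with $n\ge4$ be the given sets, and take $X,\alpha,\beta,h,E$ from Lemma B. For $x=h(z)\notin E$ local degrees multiply:
$$e_p(z)=e_\alpha(x)\,e_h(z),\qquad e_q(z)=e_\beta(x)\,e_h(z).$$
If $\alpha(x)\in S_i$, then $p(z)\in S_i$, so $q(z)\in S_i$ with $e_p(z)=e_q(z)$; hence $\beta(x)\in S_i$ and $e_\alpha(x)=e_\beta(x)$. The same holds with $\alpha$ and $\beta$ exchanged. So $\alpha^*S_i-\beta^*S_i$ is supported on $E$.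

It need not be zero. For $p=e^z$, $q=e^{-z}$ with $\alpha=x$, $\beta=1/x$ and $S=\{0\}$, both preimages in $\mathbb C$ are empty, and $\alpha^*S-\beta^*S=[0]-[\infty]$ with $E=\{0,\infty\}$.

**Step 3: the rank count.** This step finds combinations of the $S_i$ for which the discrepancy on $E$ vanishes. Let $\mathcal G$ be the group of divisors $\Delta=\sum n_iS_i$ with $n_i\in\mathbb Z$ of degree $\sum n_i|S_i|=0$. It is the kernel of a nonzero homomorphism $\mathbb Z^n\to\mathbb Z$, so $\mathcal G\cong\mathbb Z^{n-1}$. For $\Delta\in\mathcal G$ the divisor $\alpha^*\Delta-\beta^*\Delta$ has degree $0$ and is supported on $E$. Since $|E|\le2$, the degree-$0$ divisors supported on $E$ form a group of rank at most $1$. So the homomorphism $\Delta\mapsto\alpha^*\Delta-\beta^*\Delta$ on $\mathcal G$ has a kernel of rank at least $(n-1)-1=n-2\ge2$.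

**Step 4: construction of $g$.** Two independent elements of the kernel play the role of the two divisors in Section 7. Choose $\mathbb Z$-independent $\Delta_1,\Delta_2$ in the kernel and $g_j\in\mathbb C(x)$ with $\operatorname{div}g_j=\Delta_j$. Then $g_j\circ\alpha$ and $g_j\circ\beta$ have the same divisor, so $g_j\circ\alpha=c_j\cdot(g_j\circ\beta)$ with $c_j\in\mathbb C^*$. With $\omega_j=dg_j/g_j$ we get $\alpha^*\omega_j=\beta^*\omega_j$. Since $\Delta_2\ne0$, $g_2$ is nonconstant, so $\omega_2\ne0$ and $\alpha^*\omega_2\ne0$. As in Step 3 of Section 7, $R=\omega_1/\omega_2$ satisfies $R\circ\alpha=R\circ\beta$, and composing with $h$ gives $R\circ p=R\circ q$.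

It remains to see that $R$ is nonconstant. If $R=c$, then $\omega_1=c\,\omega_2$. The residue of $\omega_j$ at a point is the coefficient of $\Delta_j$ there, so $\Delta_1=c\,\Delta_2$. As $\Delta_2\ne0$ has integer coefficients and so has $\Delta_1$, the number $c$ is rational, which contradicts the $\mathbb Z$-independence of $\Delta_1,\Delta_2$. So $g:=R\in\mathbb C(x)\setminus\mathbb C$.

**Step 5: three sets do not suffice.** The pair in Step 3 of Section 9 shares $\{0\},\{1\},\{\infty\}$ CM and admits no $g$. $\blacksquare$
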